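
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{question}[theorem]{Question}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Jones nullity is not a concordance invariant}


\begin{abstract}
The Jones nullity of an $n$-component link is the multiplicity of $q=i$ as a root of its Jones polynomial. It is at most $n-1$, and a theorem of Eisermann says that it equals $n-1$ for ribbon links. We show that it is not a concordance invariant. If a knot $J$ is tied into two parallel strands of a link, then near $q=i$ the Jones polynomial changes, to first order, by a multiple of the Conway coefficient $a_2(J)$, and $a_2$ is not a concordance invariant. This yields concordant $3$-component links of nullities $2$ and $1$. We also show that the nullity is a concordance invariant of $n$-component links if and only if $n\le 2$, that the gap between concordant links is unbounded as $n$ grows, and that nullity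 is not monotone under ribbon concordance in either direction.
\end{abstract}

\section{The question and the answer}

Let $L=K_1\sqcup\dots\sqcup K_n$ be an oriented $n$-component link in $S^3$. Its Jones polynomial $V_L(q)\in\mathbb Z[q^{\pm1}]$ is normalized to be $1$ on the unknot and satisfies
\begin{equation}\label{eq:jonesskein}
q^{-2}V_{L_+}-q^{2}V_{L_-}=(q-q^{-1})V_{L_0},
\end{equation}
so the $n$-component unlink has $V=(-q-q^{-1})^{n-1}$. The \emph{Jones nullity} of $L$ is the largest $k\ge0$ such that $(q+q^{-1})^k$ divides $V_L(q)$. As $q^2+1$ is monic and irreducible over $\mathbb Q$ and $V_L$ has integer coefficients, this is the multiplicity of the root $q=i$ of $V_L$, and also that of the root $q=-i$.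

At $q=1$ relation \eqref{eq:jonesskein} reads $V_{L_+}=V_{L_-}$, so $V_L(1)=(-2)^{n-1}$ for every $n$-component link. If $V_L=(q+q^{-1})^kU$ with $U\in\mathbb Z[q^{\pm1}]$, then $2^k$ divides $2^{n-1}$. Hence
\begin{equation}\label{eq:bound}
0\le \text{Jones nullity of }L\le n-1 .
\end{equation}
The unlink attains the upper bound; a link that attains it is said to have \emph{full} Jones nullity. Eisermann proved that every ribbon link has full Jones nullity.

Two $n$-component links $L_0,L_1$ are \emph{concordant} if there are $n$ disjoint, properly embedded, smooth annuli in $S^3\times[0,1]$ with boundary $L_0\times\{0\}\cup L_1\times\{1\}$, the $i$-th annulus joining the $i$-th components. Ribbon links are concordant to unlinks, and by Eisermann's theorem they have the same nullity as unlinks. In general one asks the following.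

\begin{question}[{\cite[Question 7.2]{report}}]
Is Jones nullity a concordance invariant?
\end{question}

Part of the nullity is invariant. The number $|V_L(i)|$ is the determinant of $L$, and it vanishes exactly when the double branched cover $\Sigma(L)$ has positive first Betti number. This Betti number is a concordance invariant (Section~\ref{sec:first}), so concordance preserves whether $V_L$ vanishes at $q=i$ at all. One might hope that it also preserves the order of vanishing. It does not.

For a knot $J$ let $a_2(J)$ be the coefficient of $z^2$ in its Conway polynomial $\nabla_J(z)$.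

\begin{theorem}\label{thm:A}
For every oriented knot $J$ there is an explicit $3$-component link $L(J)$ such that
\begin{enumerate}
\item[(i)] if $J_0$ and $J_1$ are concordant knots, then $L(J_0)$ and $L(J_1)$ are concordant;
\item[(ii)] $L(J)$ has Jones nullity $2$ if $a_2(J)=-1$, and Jones nullity $1$ otherwise.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:answer}
Jones nullity is not a concordance invariant: the links $L(4_1)$ and $L(4_1\#4_1\#4_1)$ are concordant and have Jones nullities $2$ and $1$.
\end{corollary}

\begin{proof}
The figure-eight knot $4_1$ is isotopic to its reversed mirror image, so $4_1\#4_1$ has the form $K\#{-K}$ and is ribbon. Hence $4_1$ and $4_1\#(4_1\#4_1)$ are concordant. Since $\nabla_{4_1}=1-z^2$ and $\nabla$ is multiplicative under connected sum, their values of $a_2$ are $-1$ and $-3$. Now apply Theorem~\ref{thm:A}.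
\end{proof}

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] For all $n$, whether the Jones nullity is $0$ is a concordance invariant. Hence Jones nullity is a concordance invariant of $n$-component links for $n\le2$.
\item[(2)] For all $n\ge1$ and all integers $k\le l\le\min(2k,n-1)$ there are concordant $n$-component links with Jones nullities $k$ and $l$. Consequently Jones nullity, and also the property of having full Jones nullity, is a concordance invariant of $n$-component links if and only if $n\le2$; and the gap between concordant links is unbounded as $n$ grows.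
\item[(3)] Jones nullity is not monotone under ribbon concordance, in either direction.
\end{enumerate}
\end{theorem}

We do not claim that the pairs in part (2) are all the possible ones, and nothing here concerns slice links that are not known to be ribbon.

The idea is as follows. Let $T_J$ be two vertical parallel strands tied in a knot $J$ with framing $0$. Let $I$ and $E$ be the two crossingless tangles: $I$ is two vertical strands, and $E$ is a cup above a cap (Figure~\ref{fig:tangles}). Let $h$ be a suitable local coordinate at the root. In terms of Kauffman brackets we shall show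
\begin{equation}\label{eq:idea}
T_J = I-24\,i\,a_2(J)\,h\,E+O(h^2).
\end{equation}
Concordant knots give concordant links when tied into the same pair of strands, but the first-order term in \eqref{eq:idea} sees $a_2(J)$. It then remains to find a link in which this term can cancel the linear coefficient of the Jones polynomial.

Section~\ref{sec:bracket} sets up the bracket, Section~\ref{sec:tying} explains the mechanism and shows it on a $2$-component link, Section~\ref{sec:LJ} constructs $L(J)$ and proves Theorem~\ref{thm:A} from \eqref{eq:idea}, and Section~\ref{sec:cable} proves \eqref{eq:idea}. Theorem~\ref{thm:B} is proved in Sections~\ref{sec:first} and~\ref{sec:gaps}.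

\section{The bracket near the root}\label{sec:bracket}

\subsection*{The local coordinate}
Let $\langle\cdot\rangle$ be the Kauffman bracket with $\langle\emptyset\rangle=1$, in which a crossingless circle contributes the factor $\delta=-A^2-A^{-2}$. It is invariant under Reidemeister moves II and III. For a diagram $\mathcal D$ of a link $L$ put $\langle \mathcal D\rangle_{red}=\langle \mathcal D\rangle/\delta$. Then
\[
V_L(q)=(-A^3)^{-\mathrm{writhe}(\mathcal D)}\langle \mathcal D\rangle_{red},\qquad q=A^{-2}.
\]
Reversing a component $K$ changes the writhe by $-4\,\mathrm{lk}(K,L\setminus K)$ and so multiplies $V_L$ by a power of $q$. Hence nullity does not depend on orientations. We put $A=e^{i\pi/4}e^{-h/4}$. Then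
\begin{equation}\label{eq:coord}
A^2=ie^{-h/2},\quad -A^4=e^{-h},\quad A^8=e^{-2h},\quad \delta=2i\sinh(h/2)=ih+O(h^3),\quad q=-ie^{h/2}.
\end{equation}
So $h$ is a local coordinate at the root $q=-i$. Powers of $A$ do not vanish, hence
\begin{equation}\label{eq:order}
\text{the Jones nullity of }L\text{ is the order of vanishing of }\langle \mathcal D\rangle_{red}\text{ at }h=0.
\end{equation}

\subsection*{Tangles}
All tangles have four ends NW, NE, SW, SE. Let $I$ consist of arcs NW--SW and NE--SE, and $E$ of arcs NW--NE and SW--SE. By the bracket relation each tangle diagram has $\langle T\rangle=xI+yE$ for some $x,y\in\mathbb Z[A^{\pm1}]$. We also admit formal combinations $xI+yE$. Write $T_1+T_2$ for horizontal juxtaposition and $T_1*T_2$ for vertical stacking ($T_1$ on top). From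
\[
I+I=\delta I,\quad I+E=E+I=I,\quad E+E=E,\qquad E*E=\delta E,\quad I*E=E*I=E,\quad I*I=I
\]
one gets, for instance, that $T_1+T_2$ has $y=y_1y_2$ and $x=x_1y_2+y_1x_2+\delta x_1x_2$. Equivalently:
\begin{enumerate}
\item[(S)] under $+$, the quantities $y$ and $y+\delta x$ are multiplicative;
\item[(P)] under $*$, the quantities $x$ and $x+\delta y$ are multiplicative.
\end{enumerate}
Let $N(T)$ be the closure that joins NW to NE and SW to SE. Then $N(I)$ is one circle and $N(E)$ is two, so $\langle N(T)\rangle_{red}=x+\delta y$, and
\begin{equation}\label{eq:closure}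
\langle N(T_1+T_2)\rangle_{red}=x_1y_2+x_2y_1+\delta(x_1x_2+y_1y_2).
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[thick]
\draw (0,0) .. controls (0.4,0.3) and (0.4,0.7) .. (0,1);
\draw (1,0) .. controls (0.6,0.3) and (0.6,0.7) .. (1,1);
\node at (0.5,-0.4) {$I$};
\begin{scope}[xshift=2.5cm]
\draw (0,1) .. controls (0.3,0.6) and (0.7,0.6) .. (1,1);
\draw (0,0) .. controls (0.3,0.4) and (0.7,0.4) .. (1,0);
\node at (0.5,-0.4) {$E$};
\end{scope}
\begin{scope}[xshift=5cm]
\draw (0,0)--(1,1);
\draw (1,0)--(0.6,0.4);
\draw (0.4,0.6)--(0,1);
\node at (0.5,-0.4) {$\sigma$};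
\end{scope}
\begin{scope}[xshift=7.5cm]
\draw (1,0)--(0,1);
\draw (0,0)--(0.4,0.4);
\draw (0.6,0.6)--(1,1);
\node at (0.5,-0.4) {$\sigma^{-1}$};
\end{scope}
\end{tikzpicture}
\caption{The elementary tangles.}
\label{fig:tangles}
\end{figure}

\subsection*{Twists}
Let $\sigma$ be the crossing whose overstrand runs from SW to NE. It is positive if both strands are oriented upward, and
\[
\langle\sigma\rangle=AI+A^{-1}E,\qquad\langle\sigma^{-1}\rangle=A^{-1}I+AE .
\]
For a nonzero integer $m$ let $V(m)$ be $|m|$ stacked copies, and $H(m)$ be $|m|$ juxtaposed copies, of $\sigma^{\pm1}$, where $\pm$ is the sign of $m$. Thus $V(\pm1)=H(\pm1)=\sigma^{\pm1}$. Since $A+\delta A^{-1}=-A^{-3}$ and $A^{-1}+\delta A=-A^{3}$, rules (P) and (S) give $x=A^m$, $x+\delta y=(-A^{-3})^m$ for $V(m)$ and $y=A^{-m}$, $y+\delta x=(-A^3)^m$ for $H(m)$. Divide by $A^{m}$ and $A^{-m}$ respectively, and use $-A^{-4}=e^{h}$ and $1/\delta=-ih^{-1}(1+O(h^2))$. The \emph{normalized} brackets have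
\begin{equation}\label{eq:twists}
\begin{aligned}
V(m):&\quad x=1,\quad x+\delta y=e^{mh},\quad\ \ y=-i\bigl(m+\tfrac{m^2}{2}h\bigr)+O(h^2);\\
H(m):&\quad y=1,\quad y+\delta x=e^{-mh},\quad x=i\bigl(m-\tfrac{m^2}{2}h\bigr)+O(h^2).
\end{aligned}
\end{equation}

\section{Tying a knot into two parallel strands}\label{sec:tying}

Draw $J$ as a long knot that runs vertically and is oriented upward, with a diagram of writhe $0$ (add curls if necessary), and let $T_J$ be the blackboard $2$-cable of this diagram. It connects NW to SW and NE to SE. For the trivial long knot $U$ we take the straight diagram, so that $T_U=I$.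

Let $\mathcal L(J)$ be a link diagram that consists of $T_J$ and a part outside it that is fixed as $J$ varies. Let $\mathcal L_E$ be the diagram in which $T_J$ is replaced by $E$. The bracket is linear in the tangle, so
\begin{equation}\label{eq:linear}
\langle\mathcal L(J)\rangle_{red}=x_J\,\langle\mathcal L(U)\rangle_{red}+y_J\,\langle\mathcal L_E\rangle_{red},\qquad \langle T_J\rangle=x_JI+y_JE .
\end{equation}
The central computation of the paper is the following; its proof is in Section~\ref{sec:cable}.

\begin{proposition}\label{prop:cable}
$x_J+\delta y_J=1$ and $x_J=1-24\,a_2(J)\,h^2+O(h^3)$.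
\end{proposition}

So $y_J=(1-x_J)/\delta=-24\,i\,a_2(J)\,h+O(h^2)$, which is \eqref{eq:idea}. The order-$h^2$ information in $x_J$ appears at order $h$ in $y_J$ because $\delta$ vanishes at the root. Inserting this into \eqref{eq:linear} gives the mechanism.

\begin{corollary}\label{cor:mechanism}
If $\langle\mathcal L(U)\rangle_{red}=\alpha h+O(h^2)$ and $\langle\mathcal L_E\rangle_{red}=\beta+O(h)$, then
\[
\langle\mathcal L(J)\rangle_{red}=\bigl(\alpha-24\,i\,\beta\,a_2(J)\bigr)h+O(h^2).
\]
\end{corollary}

\begin{lemma}\label{lem:conc}
If $J_0$ and $J_1$ are concordant, then $\mathcal L(J_0)$ and $\mathcal L(J_1)$ are concordant.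
\end{lemma}

\begin{proof}
The point is that $\mathcal L(J)$ is a satellite of $J$ with a fixed pattern, the complementary part of $\mathcal L(J)$ being included in the pattern.

Let $B$ be the ball that contains $T_J$, let $B'=S^3\setminus\mathrm{int}\,B$, and let $N_J\subset B$ be a tube around the long knot $J$ that contains $T_J$. Then $V_J=B'\cup N_J$ is a solid torus: a ball with one $1$-handle. Its core is the long knot closed by an unknotted arc in $B'$, which we take in the plane of projection without new crossings; so the core is the knot $J$. Let $V_U\to V_J$ be the homeomorphism that is the identity on $B'$ and is given on the tube by the blackboard framing. It carries $\mathcal L(U)$ to $\mathcal L(J)$. It carries the planar push-off of the core of $V_U$, which has linking number $0$ with the core, to the blackboard push-off of the core of $V_J$, which again has linking number $0$ with the core because the writhe is $0$. So $\mathcal L(J)$ is the image of one pattern $P=\mathcal L(U)\subset V_U\cong S^1\times D^2$ under the $0$-framed tubular neighborhood of $J$, which is unique up to isotopy. In particular the isotopy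 class of $\mathcal L(J)$ depends only on $J$, and its components correspond to those of $P$.

Now let $C\subset S^3\times[0,1]$ be a concordance from $J_0$ to $J_1$. Its normal bundle is trivial, and the $0$-framing of $J_0$ extends to a framing of $C$. Let $C'$ be the push-off of $C$ along this framing, with boundary $J_0'$ and $J_1'$. The difference $\mathrm{lk}(J_1,J_1')-\mathrm{lk}(J_0,J_0')$ is, up to sign, the intersection number of $C$ and $C'$, which is $0$ because they are disjoint. So the framing restricts to the $0$-framing of $J_1$. The framed neighborhood is an embedding $S^1\times D^2\times[0,1]\cong C\times D^2\hookrightarrow S^3\times[0,1]$, and the image of $P\times[0,1]$ is a concordance from $\mathcal L(J_0)$ to $\mathcal L(J_1)$ that joins corresponding components.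
\end{proof}

\begin{example}[Two components]\label{ex:parallel}
Let $\mathcal P(J)$ be the closure of $T_J$ that joins its top ends to its bottom ends: two $0$-framed parallel copies of $J$. The tangle $I$ closes to two circles and $E$ to one, so $\alpha h+O(h^2)=\delta$, $\alpha=i$ and $\beta=1$. By Corollary~\ref{cor:mechanism},
\[
\langle\mathcal P(J)\rangle_{red}=i\,\bigl(1-24\,a_2(J)\bigr)h+O(h^2).
\]
For the ribbon knot $J=4_1\#4_1$, with $a_2=-2$, the link $\mathcal P(J)$ is concordant to the $2$-component unlink $\mathcal P(U)$, and the linear coefficient is $49i$ instead of $i$. So concordance can change the leading coefficient at the root. It does not change the nullity here, because $1-24a_2(J)$ is never $0$. This had to be so: by \eqref{eq:bound} a $2$-component link cannot have nullity $2$.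
\end{example}

To change the nullity we therefore look for a $3$-component link with $\langle\mathcal L(U)\rangle_{red}=O(h)$, with $\beta\ne0$, and with $\alpha$ equal to $24i\beta$ times an integer that is the value $a_2(J)$ of some knot. For that $J$ the linear coefficient vanishes, and adding a ribbon knot with $a_2\ne0$ to $J$ makes it nonzero again.

\section{The links $L(J)$}\label{sec:LJ}

Define (see Figure~\ref{fig:LJ})
\begin{equation}\label{eq:LJ}
L(J)=N(T_1+T_2),\qquad T_1=\bigl(V(6)*T_J\bigr)+V(6)+V(-1),\qquad T_2=H(4)*H(4)*H(1).
\end{equation}

\begin{figure}[ht]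
\centering
\begin{tikzpicture}[thick]
\draw (0,0.2) rectangle (1,1.2); \node at (0.5,0.7) {$V(6)$};
\draw (0,-1.2) rectangle (1,-0.2); \node at (0.5,-0.7) {$T_J$};
\draw (0.2,0.2)--(0.2,-0.2); \draw (0.8,0.2)--(0.8,-0.2);
\draw (2,-0.6) rectangle (3,0.6); \node at (2.5,0) {$V(6)$};
\draw (4,-0.6) rectangle (5,0.6); \node at (4.5,0) {$V(-1)$};
\draw (6.4,0.7) rectangle (7.4,1.3); \node at (6.9,1) {$H(4)$};
\draw (6.4,-0.3) rectangle (7.4,0.3); \node at (6.9,0) {$H(4)$};
\draw (6.4,-1.3) rectangle (7.4,-0.7); \node at (6.9,-1) {$H(1)$};
\draw (6.6,0.7)--(6.6,0.3); \draw (7.2,0.7)--(7.2,0.3);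
\draw (6.6,-0.3)--(6.6,-0.7); \draw (7.2,-0.3)--(7.2,-0.7);
\draw[rounded corners] (0.8,1.2)--(0.8,1.6)--(2.2,1.6)--(2.2,0.6);
\draw[rounded corners] (0.8,-1.2)--(0.8,-1.6)--(2.2,-1.6)--(2.2,-0.6);
\draw[rounded corners] (2.8,0.6)--(2.8,1.6)--(4.2,1.6)--(4.2,0.6);
\draw[rounded corners] (2.8,-0.6)--(2.8,-1.6)--(4.2,-1.6)--(4.2,-0.6);
\draw[rounded corners] (4.8,0.6)--(4.8,1.6)--(6.6,1.6)--(6.6,1.3);
\draw[rounded corners] (4.8,-0.6)--(4.8,-1.6)--(6.6,-1.6)--(6.6,-1.3);
\draw[rounded corners] (0.2,1.2)--(0.2,2)--(7.2,2)--(7.2,1.3);
\draw[rounded corners] (0.2,-1.2)--(0.2,-2)--(7.2,-2)--(7.2,-1.3);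
\end{tikzpicture}
\caption{The link $L(J)$. Each box is a tangle whose four ends leave near its corners. A box $V(m)$ contains $|m|$ crossings stacked vertically, a box $H(m)$ contains $|m|$ crossings side by side; the overstrand of each crossing runs from lower left to upper right if $m>0$ and from lower right to upper left if $m<0$. The box $T_J$ contains two vertical parallel strands tied in the knot $J$ with framing $0$.}
\label{fig:LJ}
\end{figure}

\subsection*{There are three components}
The columns $V(6)*T_J$ and $V(6)$ connect NW to SW and NE to SE, $H(4)$ connects NW to NE and SW to SE, and a single crossing connects opposite corners. In $T_1$ the right strand of the first column and the left strand of the second close up to one circle. The right strand of the second column joins the two left ends of the crossing $V(-1)$, and so connects its two right ends. Hence $T_1$ consists of a circle and arcs NW--SW and NE--SE. In $T_2$ the lower strand of the first $H(4)$ and the upper strand of the second close up to one circle. The lower strand of the second joins the two upper ends of the crossing $H(1)$, and so connects its two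 lower ends. Hence $T_2$ consists of a circle and arcs NW--NE and SW--SE. The four arcs of $N(T_1+T_2)$ form a single third circle.

\subsection*{Why these numbers}
At $h=0$ we have $\delta=0$. Then (S) says that $x/y$ is additive under $+$, (P) says that $y/x$ is additive under $*$, and \eqref{eq:closure} vanishes exactly when $x_1/y_1+x_2/y_2=0$, as long as the denominators are nonzero. So at the root $x/y$ behaves like a conductance: it obeys the rules for conductances in parallel and resistances in series. By \eqref{eq:twists}, $V(m)$ has $x/y=i/m$ and $H(m)$ has $x/y=im$. For $J=U$ the requirement that $\langle L(U)\rangle_{red}$ vanish at $h=0$ becomes, after division by $i$,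
\[
\Bigl(\tfrac16+\tfrac16-1\Bigr)+\Bigl(\tfrac14+\tfrac14+1\Bigr)^{-1}=-\tfrac23+\tfrac23=0 .
\]
The parities of the numbers give three components. The remaining requirement, that $\alpha/(24i\beta)$ be a value of $a_2$, is met with value $-1$, as we now compute.

\begin{proposition}\label{prop:compute}
$\langle L(J)\rangle_{red}=A^{2}\bigl(576\,(1+a_2(J))\,h+O(h^2)\bigr)$.
\end{proposition}

\begin{proof}
Let $L_E$ be the diagram obtained from $L(J)$ by replacing $T_J$ by $E$. Replace the brackets of the six twists in \eqref{eq:LJ} by the normalized ones of \eqref{eq:twists}. This divides the brackets of $L(U)$, $L(J)$ and $L_E$ by the same unit $A^{6+6-1}A^{-4-4-1}=A^{2}$. By Corollary~\ref{cor:mechanism}, which holds verbatim after this division, it suffices to compute $\alpha$ and $\beta$ with normalized twists. All expansions are modulo $h^2$.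

\emph{The tangle $T_1$ for $J=U$.} Its three summands have $x=1$ and $y=-iz_j$ with
\[
z_1=z_2=6+18h,\qquad z_3=-1+\tfrac h2 .
\]
Let $e_1,e_2,e_3$ be the elementary symmetric functions of the $z_j$. By (S), $y_1=(-i)^3e_3=ie_3$, and
\[
x_1=\frac1\delta\Bigl(\prod_j(-iz_j+\delta)-\prod_j(-iz_j)\Bigr)=-e_2-i\delta e_1+\delta^2=-e_2+he_1 .
\]
Here $z_1z_2=36+216h$ and $z_1z_3=z_2z_3=-6-15h$, so
\[
e_1=11+O(h),\qquad e_2=24+186h,\qquad e_3=(36+216h)(-1+\tfrac h2)=-36-198h .
\]
Hence
\[
x_1=-24-175h,\qquad y_1=-i(36+198h).
\]

\emph{The tangle $T_2$.} Its three factors have $y=1$ and $x=iw_j$ with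
\[
w_1=w_2=4-8h,\qquad w_3=1-\tfrac h2 .
\]
Let $e_j'$ be the elementary symmetric functions of the $w_j$. By (P), $x_2=i^3e_3'=-ie_3'$, and
\[
y_2=\frac1\delta\Bigl(\prod_j(iw_j+\delta)-\prod_j(iw_j)\Bigr)=-e_2'+i\delta e_1'+\delta^2=-e_2'-he_1' .
\]
Here $w_1w_2=16-64h$ and $w_1w_3=w_2w_3=4-10h$, so
\[
e_1'=9+O(h),\qquad e_2'=24-84h,\qquad e_3'=(16-64h)(1-\tfrac h2)=16-72h .
\]
Hence
\[
x_2=-i(16-72h),\qquad y_2=-24+75h .
\]

\emph{The coefficient $\alpha$.} The terms of \eqref{eq:closure} are
\begin{align*}
x_1y_2&=576+(4200-1800)h=576+2400h,\\
x_2y_1&=-(16-72h)(36+198h)=-576-(3168-2592)h=-576-576h,\\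
\delta(x_1x_2+y_1y_2)&=ih\,(384i+864i)=-1248h .
\end{align*}
The constant terms cancel and the sum is $(2400-576-1248)h=576h$, so $\alpha=576$.

\emph{The value $\beta$.} Replace $T_J$ by $E$. By (P) the first column $V(6)*E$ becomes $e^{6h}E$, which is $E$ at $h=0$, and $E$ is neutral for $+$. So at $h=0$ the tangle $T_1$ is replaced by $V(6)+V(-1)$, whose summands have $x=1$ and $y=-6i$, $y=i$; as $\delta=0$, the sum has $x=-6i+i=-5i$ and $y=(-6i)(i)=6$. With $x_2=-16i$ and $y_2=-24$, \eqref{eq:closure} gives
\[
\beta=(-5i)(-24)+(-16i)\cdot 6=120i-96i=24i .
\]

Therefore $\alpha-24i\beta a_2(J)=576+576\,a_2(J)$.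
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Part (i) is Lemma~\ref{lem:conc}. For part (ii) use \eqref{eq:order} and Proposition~\ref{prop:compute}. If $a_2(J)\ne-1$, the nullity is exactly $1$. If $a_2(J)=-1$, it is at least $2$, and by \eqref{eq:bound} it is at most $n-1=2$.
\end{proof}

\section{The bracket of a doubled knot}\label{sec:cable}

We prove Proposition~\ref{prop:cable}. The first half rests on a move that we shall use again. Call two parallel strands of a $2$-cable whose ends are joined by a cap a \emph{finger}, and the cap its tip.
\begin{quote}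
\emph{Retraction.} The tip of a finger can be pulled back along the doubled strand, past everything that the strand crosses, by Reidemeister II moves alone.
\end{quote}
Indeed, wherever the finger meets a single strand, it passes with both its strands over that strand, or with both under it, and pulling the tip back across that strand is a Reidemeister II move. This also holds when the strand belongs to the same finger.

Join the two top ends of $T_J$ by a cap. Retracting the finger leaves a cap that joins the two bottom ends, with coefficient $1$. Capping $I$ gives this cap, and capping $E$ gives $\delta$ times it. So $x_J+\delta y_J=1$.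

For $x_J$ we would like to change crossings of $J$ until it is unknotted. A crossing change of $J$ changes four crossings of $T_J$, and the expansion of four crossings has many terms. The next object removes most of them.

\subsection*{An invariant of doubled diagrams}
For a link diagram $\mathcal D$ with $c$ components let
\[
D(\mathcal D)=\sum_S(-1)^{c-|S|}\langle S^{(2)}\rangle\in\mathbb Z[A^{\pm1}],
\]
where $S$ runs over all sub-diagrams consisting of components, including $\emptyset$, and $S^{(2)}$ is the blackboard $2$-cable. The $2$-cable of a Reidemeister II or III move is a composition of such moves, so $D$ is invariant under Reidemeister II and III. It is multiplicative under split union, and the crossingless circle has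
\[
D(O)=\delta^2-1=:d,\qquad d=A^4+1+A^{-4}.
\]

There is a second description of $D$, for which we allow coefficients in $\mathbb Q(A)$. On two parallel strands let $e$ be the cup-cap (so $e^2=\delta e$), and let $f=1-\delta^{-1}e$. Then $f^2=f$ and $fe=ef=0$. Moreover $f$ is unchanged by rotation through $\pi$.

\begin{lemma}\label{lem:f}
$D(\mathcal D)$ equals the bracket of $\mathcal D^{(2)}$ with $f$ inserted at any chosen places away from crossings, provided each doubled component carries at least one $f$.
\end{lemma}

\begin{proof}
Expand the $f$'s on one component, which carries $N\ge1$ of them, and suppose that $e$ is chosen at $r\ge1$ places. The doubled component is then cut into $r$ thin bands. Each of them retracts from its tip to a small circle, past whatever it crosses, and together they contribute $\delta^r$. So the terms with $r\ge1$ amount to deleting the component, with total coefficient $\sum_{r\ge1}\binom Nr(-\delta^{-1})^r\delta^r=(1-1)^N-1=-1$. The term with $r=0$ keeps the doubled component. Doing this for all components, one after another, gives the definition of $D$.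
\end{proof}

\subsection*{The skein relation}
The Temperley--Lieb algebra $TL_4$ is spanned by the crossingless diagrams on four strands, multiplied by stacking, with circles replaced by $\delta$. Let $e_i$ be the cup-cap on strands $i,i+1$. Then $e_i^2=\delta e_i$, $e_ie_{i\pm1}e_i=e_i$ and $e_1e_3=e_3e_1$. Put $\sigma_i=A+A^{-1}e_i$ and $F=f\otimes f$, so that $Fe_1=e_1F=Fe_3=e_3F=0$. The $2$-cable of $\sigma$ is $X=\sigma_2\sigma_1\sigma_3\sigma_2$. Expand the middle factor, $\sigma_1\sigma_3=A^2+e_1+e_3+A^{-2}e_1e_3$, and sandwich between two factors $F$, so that every term that begins or ends with $e_1$ or $e_3$ disappears: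
\begin{itemize}
\item $\sigma_2A^2\sigma_2=A^4+(2A^2+\delta)e_2$;
\item $\sigma_2e_1\sigma_2=A^2e_1+e_1e_2+e_2e_1+A^{-2}e_2$, using $e_2e_1e_2=e_2$, contributes $A^{-2}Fe_2F$; by the same computation, with $e_3$ for $e_1$, so does $\sigma_2e_3\sigma_2$;
\item $A^{-2}\sigma_2e_1e_3\sigma_2=e_1e_3+A^{-2}(e_2e_1e_3+e_1e_3e_2)+A^{-4}e_2e_1e_3e_2$ contributes $A^{-4}W$, where $W=Fe_2e_1e_3e_2F$.
\end{itemize}
Since $2A^2+\delta+2A^{-2}=-\delta$,
\begin{equation}\label{eq:FXF}
FXF=A^4F-\delta\,Fe_2F+A^{-4}W .
\end{equation}
For $\sigma^{-1}$ replace $A$ by $A^{-1}$. The middle term is the same in both cases and cancels in the difference. The diagram $e_2e_1e_3e_2$ consists of two nested caps and two nested cups, so it is the $2$-cable of the smoothing $E$. Insert $f$'s at the four ends of a doubled crossing, and at least one on each component that does not pass through it. After the crossing is replaced by $F$ or by $W$, each component still carries at least one $f$. So Lemma~\ref{lem:f} gives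
\begin{equation}\label{eq:skein}
D_+-D_-=z\,(D_0-D_\infty),\qquad z=A^4-A^{-4},
\end{equation}
where $D_\pm$ belong to $\sigma^{\pm1}$, $D_0$ to the smoothing $I$ (which respects orientations if both strands go up), and $D_\infty$ to the smoothing $E$.

\subsection*{Curls}
Let $P$ denote the closure of the right pair of strands, $3$ and $4$. Factors $f$ on this pair can be moved around the closure and merged.
\begin{itemize}
\item The closure of $f$ is $\delta^2-\delta^{-1}\delta=d$, so $P(F)=d\,f$.
\item $P(Fe_2F)=f\,P\bigl(e_2(1\otimes f)\bigr)f$, and $P\bigl(e_2(1\otimes f)\bigr)=P(e_2)-\delta^{-1}P(e_2e_3)$. Closing strand $4$ of $e_2$ gives $\delta e_2$, closing strand $4$ of $e_2e_3$ gives $e_2$, and closing strand $3$ of $e_2$ gives the identity. So $P(e_2)=\delta$, $P(e_2e_3)=1$ and $P(Fe_2F)=(\delta-\delta^{-1})f$.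
\item $P(W)=f\,P\bigl(e_2e_1e_3e_2(1\otimes f)\bigr)f$. The closed doubled cup-cap straightens to a doubled strand with $f$ inserted in it, so $P(W)=f^3=f$.
\end{itemize}
By \eqref{eq:FXF}, removing a positive curl from a diagram gives the factor
\[
A^4d-\delta(\delta-\delta^{-1})+A^{-4}=(A^4-1)(A^4+1+A^{-4})+A^{-4}=A^8=:a .
\]
Closing on the left gives the same factor, by rotation through $\pi$, which preserves $\sigma$. For $\sigma^{-1}$ replace $A$ by $A^{-1}$ to get $a^{-1}$. These are all four types of curl. So for a knot $J$ with diagram $\mathcal D$,
\[
w(J)=a^{-\mathrm{writhe}(\mathcal D)}\,D(\mathcal D)/d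
\]
is an isotopy invariant, equal to $1$ on the unknot.

Closing $T_J$ by joining tops to bottoms gives the $2$-cable of a writhe-$0$ diagram of $J$, and turns $I$ and $E$ into $\delta^2$ and $\delta$. Hence
\begin{equation}\label{eq:wx}
d\,w(J)=\delta^2x_J+\delta y_J-1=\delta^2x_J+(1-x_J)-1=d\,x_J,\qquad\text{so } w(J)=x_J .
\end{equation}

\begin{remark}
With a diagram of writhe $\omega$ one would get $x_J=a^{\omega}w(J)=1-2\omega h+O(h^2)$ instead (the expansion uses \eqref{eq:order1} below). Such a change of framing changes $x_J$ at first order and so could mask the effect of $a_2$; it is excluded by the framing condition that makes Lemma~\ref{lem:conc} work.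
\end{remark}

\subsection*{Expansion at the root}
By \eqref{eq:coord},
\[
z=2\sinh h=2h+O(h^3),\qquad a=e^{-2h},\qquad d=1-2\cosh h=-1+O(h^2),
\]
\begin{equation}\label{eq:aminus}
a-a^{-1}=-2\sinh 2h=-2z\cosh h=z(d-1).
\end{equation}
Because $z=O(h)$, relation \eqref{eq:skein} controls each order of $D$ by lower ones. We climb from order $0$ to order $2$.

\emph{Order $0$.} At $h=0$ we have $z=0$ and $a=1$, so $D$ is unchanged by crossing changes and by all Reidemeister moves. Hence for every diagram with $c$ components
\begin{equation}\label{eq:order0}
D=d^c+O(h)=(-1)^c+O(h),\qquad\text{in particular } w(J)=1+O(h).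
\end{equation}

\emph{Order $1$ for knots.} Let $J_\pm$ be oriented knot diagrams that differ at one crossing, with writhes $\omega_0\pm1$. For the rest of this section $J_0$ denotes the oriented smoothing, which has two components, and $J_\infty$ the other smoothing, which has one. By \eqref{eq:skein} and \eqref{eq:order0},
\begin{equation}\label{eq:skeinw}
a^{\omega_0}d\,\bigl(a\,w(J_+)-a^{-1}w(J_-)\bigr)=z(D_0-D_\infty)=2h\bigl(1-(-1)\bigr)+O(h^2)=4h+O(h^2).
\end{equation}
Since $w(J_\pm)=1+O(h)$, the expression in parentheses on the left is $w(J_+)-w(J_-)-4h+O(h^2)$, which is $O(h)$. As $a^{\omega_0}d=-1+O(h)$, the left side is $-(w(J_+)-w(J_-))+4h+O(h^2)$. Hence $w(J_+)-w(J_-)=O(h^2)$. Unknotting by crossing changes,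
\begin{equation}\label{eq:order1}
w(J)=1+O(h^2)\quad\text{for every knot }J .
\end{equation}

\emph{Order $1$ for two components.} Let $K_1\cup K_2$ be a $2$-component diagram, and let $\omega(K_i)$ be the writhe of the diagram $K_i$. Changing a crossing between $K_1$ and $K_2$ changes $D$ by $\pm z(D_0-D_\infty)$, where both smoothings are knots. By \eqref{eq:order0} this is $O(h^2)$. Change crossings until $K_1$ lies above $K_2$, then translate $K_1$ in a generic direction away from $K_2$. Since $K_1$ moves rigidly above $K_2$, only Reidemeister II and III moves occur. With \eqref{eq:order1},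
\begin{equation}\label{eq:order1two}
D(K_1\cup K_2)=D(K_1)D(K_2)+O(h^2)=a^{\omega(K_1)+\omega(K_2)}d^2+O(h^2).
\end{equation}

\emph{Order $2$ for knots.} Return to the first equality in \eqref{eq:skeinw}. Let $J_0=K_1\cup K_2$ and $\ell=\mathrm{lk}(K_1,K_2)$. The diagram $J_0$ has writhe $\omega_0=\omega(K_1)+\omega(K_2)+2\ell$, so $\omega(K_1)+\omega(K_2)=\omega_0-2\ell$. The knot diagram $J_\infty$ consists of the same two arcs and is oriented by reversing one of them, so its writhe is $\omega(K_1)+\omega(K_2)-2\ell=\omega_0-4\ell$. Insert $D_0=a^{\omega_0-2\ell}d^2+O(h^2)$ from \eqref{eq:order1two} and $D_\infty=a^{\omega_0-4\ell}d+O(h^2)$ from \eqref{eq:order1}, and divide by $a^{\omega_0}d$. As $z=O(h)$,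
\[
a\,w(J_+)-a^{-1}w(J_-)=z\,(d\,a^{-2\ell}-a^{-4\ell})+O(h^3).
\]
Write $w(J)=1+v(J)h^2+O(h^3)$ and subtract \eqref{eq:aminus}:
\begin{align*}
\bigl(v(J_+)-v(J_-)\bigr)h^2&=z\bigl(d(a^{-2\ell}-1)-(a^{-4\ell}-1)\bigr)+O(h^3)\\
&=2h\,(-4\ell h-8\ell h)+O(h^3)=-24\,\ell h^2+O(h^3).
\end{align*}
The Conway skein relation $\nabla_{+}-\nabla_{-}=z\nabla_{0}$ (with $z$ here the Conway variable) gives $a_2(J_+)-a_2(J_-)=\ell$, because the $z$-coefficient of $\nabla$ of a $2$-component link is its linking number. Both $v$ and $a_2$ vanish on the unknot, and every knot can be unknotted by crossing changes. So $v=-24a_2$. With \eqref{eq:wx} this proves Proposition~\ref{prop:cable}.\qed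

\section{Vanishing at the root is a concordance invariant}\label{sec:first}

We prove Theorem~\ref{thm:B}(1). At $q=i$ the skein relation \eqref{eq:jonesskein} becomes $V_{L_+}-V_{L_-}=-2iV_{L_0}$, which is the Conway relation at $z=-2i$. Both invariants being $1$ on the unknot, $V_L(i)=\nabla_L(-2i)$. Let $S$ be a Seifert matrix of a connected Seifert surface of $L$. Then $\nabla_L(t^{1/2}-t^{-1/2})=\det(t^{1/2}S-t^{-1/2}S^T)$, and at $t^{1/2}=-i$ we have $t^{-1/2}=i$ and $t^{1/2}-t^{-1/2}=-2i$, so
\[
|V_L(i)|=|\det(S+S^T)| .
\]
The matrix $S+S^T$ presents $H_1(\Sigma(L);\mathbb Z)$, where $\Sigma(L)$ is the double branched cover. Hence the Jones nullity of $L$ is at least $1$ if and only if $b_1(\Sigma(L))>0$. It remains to recall the proof of the following classical fact.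

\begin{proposition}
If $L_0$ and $L_1$ are concordant, then $b_1(\Sigma(L_0))=b_1(\Sigma(L_1))$.
\end{proposition}

\begin{proof}
Let $C$ be a concordance from $L_0$ to $L_1$, let $X$ be its exterior in $S^3\times[0,1]$, and let $X_0$ be the exterior of $L_0$. The pair $(S^3\times[0,1],S^3\times0)$ is the union of $(X,X_0)$ and $(C\times D^2,L_0\times D^2)$, with intersection $(C\times S^1,L_0\times S^1)$. As $C$ is a product $L_0\times[0,1]$ abstractly, the last two pairs and the total pair have trivial homology. By relative Mayer--Vietoris $H_*(X,X_0)=0$, with $\mathbb Z$ and with $\mathbb F_2$ coefficients.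

In particular $H_1(X)\cong H_1(X_0)\cong\mathbb Z^n$ is generated by meridians, so sending all meridians to $1\in\mathbb Z/2$ defines compatible double covers $\tilde X$ and $\tilde X_0$. The transfer exact sequence of a double cover,
\[
H_*(X,X_0;\mathbb F_2)\to H_*(\tilde X,\tilde X_0;\mathbb F_2)\to H_*(X,X_0;\mathbb F_2),
\]
gives $H_*(\tilde X,\tilde X_0;\mathbb F_2)=0$. Let $W$ be the double cover of $S^3\times[0,1]$ branched along $C$. The pair $(W,\Sigma(L_0))$ arises from $(\tilde X,\tilde X_0)$ by regluing neighborhoods of the branch sets, which are again product pairs of the form above, and so are the intersections. By Mayer--Vietoris $H_*(W,\Sigma(L_0);\mathbb F_2)=0$. The groups $H_*(W,\Sigma(L_0);\mathbb Z)$ are finitely generated, and their tensor products with $\mathbb F_2$ embed in $H_*(W,\Sigma(L_0);\mathbb F_2)=0$; so they are finite, and $H_*(W,\Sigma(L_0);\mathbb Q)=0$. A meridian of a component of $L_1$ is homotopic in $C\times S^1$ to a meridian of the corresponding component of $L_0$, so $W$ restricts to $\Sigma(L_1)$ over $S^3\times1$, and the same argument applies to $L_1$. Hence $b_1(\Sigma(L_0))=b_1(W)=b_1(\Sigma(L_1))$.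
\end{proof}

So whether the Jones nullity is $0$ is a concordance invariant. By \eqref{eq:bound} the nullity is $0$ for $n=1$, and for $n=2$ it is $0$ or $1$, hence determined by whether it is $0$. This proves Theorem~\ref{thm:B}(1).

\section{Larger gaps and ribbon concordances}\label{sec:gaps}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
Let $k\le l\le\min(2k,n-1)$; then $k\ge0$. Put
\[
j=l-k,\qquad m=2k-l,\qquad p=n-1-l,
\]
all nonnegative. For a knot $J$ take a connected sum of $j$ copies of $L(J)$, $m$ copies of the $2$-component unlink and $p$ Hopf links, formed in a fixed way outside the balls that contain the tangles $T_J$; if $j=m=p=0$, take the unknot. It has $1+2j+m+p=n$ components. The Jones polynomial is multiplicative under connected sum, so nullities add. The $2$-component unlink has nullity $1$, and the Hopf link has determinant $2$, hence nullity $0$. By Theorem~\ref{thm:A} the sum has nullity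
\[
2j+m=l\ \text{ for } J=4_1,\qquad j+m=k\ \text{ for } J=4_1\#4_1\#4_1 .
\]
The tangles $T_J$ sit in $j$ disjoint balls. Replacing $T_{4_1}$ by $T_{4_1\#4_1\#4_1}$ in one ball after another, each time with the rest of the link fixed, gives a concordance by Lemma~\ref{lem:conc}.

For $n\ge3$ the choice $l=n-1$, $k=n-2$ satisfies $l\le2k$, and shows that neither the nullity nor the property of having full nullity is a concordance invariant. For $n\le2$ the nullity is a concordance invariant by part (1), and so is the property that it equals $n-1$. Finally, $n=2k+1$ and $l=2k$ give concordant links whose nullities differ by $k$.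
\end{proof}

Call a concordance from $L_0$ to $L_1$ \emph{ribbon} if the height function on its annuli is a Morse function without local maxima.

\begin{lemma}\label{lem:ribbon}
If $R$ is a ribbon knot, then for every knot $J$ there is a ribbon concordance from $L(J)$ to $L(J\#R)$.
\end{lemma}

\begin{proof}
The idea is to double a ribbon concordance from $J$ to $J\#R$.

The knot $R$ is obtained from an $(m+1)$-component unlink by $m$ fusion bands, for some $m$. So there is a ribbon concordance from $J$ to $J\#R$: first $m+1$ births, then $m$ fusions that produce $R$ split from $J$, then one fusion that joins $R$ to $J$. It can be performed on the long knot $J$ in the interior of the ball $B$ that contains $T_J$. It is then a strip $C\cong[0,1]^2$ in $B\times[0,1]$ that is a product near $\partial B\times[0,1]$, and we may take it to be a product near the levels $0$ and $1$ as well.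

Choose the framing of $C$ that is the product framing near $\partial B\times[0,1]$ and the $0$-framing at the bottom; it extends over $C$, because it is prescribed on three sides of a square. We take the framing vectors at the levels $0$ and $1$ to be tangent to these levels. Closing the strip by a product in the complement of $B$ and comparing linking numbers as in Lemma~\ref{lem:conc}, we see that it is the $0$-framing at the top. Two sufficiently close push-offs of $C$ along this framing are $C^\infty$-close to $C$ and are products near $\partial B\times[0,1]$. So the height function on each of them is Morse, with critical points of the same indices as on $C$, and has no local maxima. The two push-offs run from $T_J$ to $T_{J\#R}$. Extending by the product over $S^3\setminus B$, where the height function has no critical points, gives the ribbon concordance.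
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
Apply Lemma~\ref{lem:ribbon} twice, and Theorem~\ref{thm:A}(ii).
\begin{itemize}
\item For $J=4_1$ and the ribbon knot $R=4_1\#4_1$, $a_2$ goes from $-1$ to $-3$, so the nullity goes from $2$ to $1$.
\item For $J=4_1\#4_1\#4_1$ take the square knot $R=3_1\#\overline{3_1}$. It is ribbon, and $\nabla_R=(1+z^2)^2$, so $a_2(R)=2$. Then $a_2$ goes from $-3$ to $-1$, and the nullity goes from $1$ to $2$.\qedhere
\end{itemize}
\end{proof}

\begin{thebibliography}{1}
\bibitem{report}
\emph{Connections Between Common Slice Obstructions And The Eisermann Ribbon Obstruction},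
\url{https://artsci.tamu.edu/mathematics/_files/_docs/reu/results/2025/dupreez-silva-yu-report.pdf}.
\end{thebibliography}

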